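# Choosing winners in well-founded games is weaker than choosing unique solutions

## 1. Models, trees, games, and two choice schemes

We work in second-order arithmetic over $\mathrm{RCA}_0$. Everything we build is an $\omega$-model, so we begin there.

**Definition ($\omega$-model).** An $\omega$-model is a collection $M\subseteq P(\omega)$, regarded as a structure for second-order arithmetic whose numbers are the true natural numbers and whose sets are the elements of $M$. Textbook facts: $M$ is a model of $\mathrm{RCA}_0$ iff it is nonempty and closed under join $\oplus$ and Turing reducibility, and a model of $\mathrm{ACA}_0$ iff it is nonempty and closed under join and arithmetical definability.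

*Example.* The recursive sets form an $\omega$-model of $\mathrm{RCA}_0$ but not of $\mathrm{ACA}_0$. The arithmetical sets form an $\omega$-model of $\mathrm{ACA}_0$.

**Definition (tree, path).** A tree is a nonempty set $R\subseteq\omega^{<\omega}$ closed under initial segments. We write $\sigma\subseteq\tau$ for "$\sigma$ is an initial segment of $\tau$", also when $\tau\in\omega^\omega$. A path of $R$ is an $f\in\omega^\omega$ all of whose finite initial segments are in $R$, and $[R]$ is the set of paths. A model $M$ thinks that $R\in M$ is well-founded iff $R$ has no path *in* $M$.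

*Example.* There is an infinite recursive tree of $0$–$1$ sequences with no recursive path (a textbook fact). By König's lemma it has a path, but the $\omega$-model of recursive sets thinks that it is well-founded. All our difficulties come from trees of this kind.

**Definition (the game $G(T)$).** Let $T\subseteq\omega^{<\omega}$ be well-founded. Two players alternately play natural numbers $x_0,x_1,x_2,\dots$. The first one who leaves the tree, that is, who makes $(x_0,\dots,x_n)\notin T$, loses. Such a game is called finitely terminating. It is completely determined if there is a function which tells, for each node $\sigma\in T$, which player has a winning strategy when play starts from $\sigma$.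

*Example.* Let $T=\{\emptyset,(0),(1),(1,0)\}$. At a leaf every move leaves the tree, so the player to move loses. Hence the mover loses at $(0)$ and at $(1,0)$. At $(1)$ the mover plays $0$ and wins. At $\emptyset$ the mover plays $0$, reaching the lost position $(0)$, and wins.

We allow only nonempty trees. In $G(\emptyset)$ the first mover loses at once, exactly as in $G(\{\emptyset\})$, and $\{n:T_n=\emptyset\}$ is recursive in $\langle T_n\rangle$, so an empty $T_n$ may be replaced by $\{\emptyset\}$.

**Definition (sum of games).** For a sequence $\{T_n\}_{n\in\omega}$, the game $\sum_nG(T_n)$ is played as follows: the first player chooses $n\in\omega$, and then the players continue by playing $G(T_n)$.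

*Example.* If $T_0=\{\emptyset\}$ and the second player starts $G(T_0)$, then the first player wins the sum by choosing $n=0$: the opponent has to leave $T_0$.

**Definition (evaluation).** An evaluation of a tree $R$ is a set $W\subseteq R$ such that for all $r\in R$
$$r\in W\iff\exists x\,(r^\frown x\in R\ \wedge\ r^\frown x\notin W).\tag{1}$$
For $r\in R$ we write $W(r)=1$ if $r\in W$ and $W(r)=0$ otherwise. Read $W(r)=1$ as "the mover wins at $r$".

*Example.* For $T=\{\emptyset,(0),(1),(1,0)\}$ the only evaluation is $W=\{\emptyset,(1)\}$. For the tree $R=\{0^j:j\in\omega\}$, where $0^j$ is the sequence of $j$ zeros, (1) says $0^j\in W\iff 0^{j+1}\notin W$. So $R$ has exactly two evaluations, $\{0^j:j\text{ even}\}$ and $\{0^j:j\text{ odd}\}$. They differ at every node, and these nodes form the path of $R$.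

**Definition (the two schemes).**

* $\mathrm{CDG}\text{-}\mathrm{AC}_0$: if $\{G(T_n)\}_{n\in\omega}$ is a sequence of completely determined finitely terminating games, then $\sum_nG(T_n)$ is also completely determined.
* weak-$\Sigma^1_1$-$\mathrm{AC}_0$: for every arithmetical formula $\varphi(n,X)$, possibly with parameters, if for every $n$ there is a unique $X$ with $\varphi(n,X)$, then there is $Y$ such that $\varphi(n,Y_n)$ holds for all $n$. Here $Y_n=\{m:\langle n,m\rangle\in Y\}$.

*Example for both.* Let $f:\omega\to\omega$. Let $\varphi(n,X)$ say "$X=\{0\}$ if $n$ is in the range of $f$, and $X=\emptyset$ otherwise". For each $n$ there is a unique $X$, and the set $Y$ given by weak-$\Sigma^1_1$-$\mathrm{AC}_0$ computes the range of $f$. On the game side let $T_n=\{\emptyset\}\cup\{(m):f(m)=n\}$. If some $m$ has $f(m)=n$, the mover at $\emptyset$ plays it and wins; otherwise he loses. Each $G(T_n)$ is completely determined: the winner at the root is one bit, and at every node $(m)\in T_n$ the mover loses. A function determining $\sum_nG(T_n)$ tells who wins at position $(n)$, and so computes the range of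 $f$. Hence both schemes prove $\mathrm{ACA}_0$ over $\mathrm{RCA}_0$.

It is known that weak-$\Sigma^1_1$-$\mathrm{AC}_0$ implies $\mathrm{CDG}\text{-}\mathrm{AC}_0$ over $\mathrm{RCA}_0$. The problem, from "Computability, Reverse Mathematics and", https://www.birs.ca/workshops/2008/08w5019/files/problems.pdf, asks for the converse: *does $\mathrm{RCA}_0+\mathrm{CDG}\text{-}\mathrm{AC}_0$ prove weak-$\Sigma^1_1$-$\mathrm{AC}_0$, so that the two are equivalent over $\mathrm{RCA}_0$?* In plain words: if we can collect the winners of a sequence of games, each with known winners, can we collect any sequence of uniquely described sets?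

The answer is no.

**Theorem A** (proved in ZFC). There is an $\omega$-model $M$ of $\mathrm{RCA}_0+\mathrm{CDG}\text{-}\mathrm{AC}_0$ and a sequence of trees $\langle T_n\rangle_n\in M$ such that in $M$ every $T_n$ has exactly one path, but no element of $M$ is a sequence $\langle g_n\rangle_n$ with $g_n\in[T_n]$ for all $n$. Hence weak-$\Sigma^1_1$-AC fails in $M$.

Consequently $\mathrm{RCA}_0+\mathrm{CDG}\text{-}\mathrm{AC}_0$ does not prove weak-$\Sigma^1_1$-$\mathrm{AC}_0$, the two are not equivalent over $\mathrm{RCA}_0$, and, with the known implication, $\mathrm{CDG}\text{-}\mathrm{AC}_0$ is strictly weaker. A strengthening, Theorem B, is stated and proved in Section 9 with the same model.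

## 2. Determinacy in an $\omega$-model is the existence of an evaluation

The purpose of this section is to remove strategies from the problem and leave only condition (1).

**Lemma 0.** Let $M$ be an $\omega$-model of $\mathrm{RCA}_0$ and $R\in M$ a tree with no path in $M$.

(a) $R$ has at most one evaluation in $M$. More precisely, for an arbitrary tree $R$: if $W,W'\subseteq R$ differ at some $r_0\in R$ and both satisfy (1) at all $r'\in R$ with $r'\supseteq r_0$, then $R$ has a path recursive in $R\oplus W\oplus W'$.

(b) In $M$, $G(R)$ is completely determined iff $R$ has an evaluation in $M$. The determining function and the evaluation are recursive in each other together with $R$.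

**Proof of (a).** Let $r'\supseteq r_0$ be a node of $R$ at which $W,W'$ differ, say $W(r')=1$ and $W'(r')=0$. By (1) for $W$ there is a child $r'^\frown x\in R$ with $W(r'^\frown x)=0$. By (1) for $W'$, since $r'\notin W'$, every child of $r'$ in $R$ lies in $W'$, so $W'(r'^\frown x)=1$. The case $W(r')=0,W'(r')=1$ is symmetric. So a difference passes to a child. Start at $r_0$ and repeatedly take the least child with a difference; this is a path. The construction uses the values of $W$ and $W'$ only at extensions of $r_0$. $\square$

**Proof of (b).** Let $F\in M$ determine $G(R)$ in $M$, and let $W$ be the set of $r\in R$ at which $F$ gives the win to the player to move. The mover is known from the parity of $|r|$, so $W$ is recursive in $F\oplus R$. The two players cannot both have winning strategies in $M$ from the same node: playing the strategies against each other gives a play in $M$, which is finite because $R$ has no path in $M$, and it is lost by one of the players. Now we check (1).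

* If the mover has a winning strategy at $r$, its first move $x$ satisfies $r^\frown x\in R$, and he has a winning strategy from $r^\frown x$, where his opponent is to move. So $W(r^\frown x)=0$.
* If $r^\frown x\in R$ and $W(r^\frown x)=0$, then the player who is not to move at $r^\frown x$ has a winning strategy there. He is the mover at $r$, and wins at $r$ by playing $x$. So $W(r)=1$.

Conversely, let $W\in M$ be an evaluation. At a node with $W=1$ let the mover play the least $x$ leading to a node of $R$ with $W=0$. From a node with $W=0$, every move that stays in $R$ leads to a node with $W=1$. So the favored player (the mover if $W=1$, his opponent if $W=0$) never leaves $R$. Plays in $M$ are finite, so he wins. The strategies and the determining function are recursive in $W\oplus R$. $\square$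

**Reduction.** An $\omega$-model $M$ of $\mathrm{ACA}_0$ satisfies CDG-AC as soon as:
$$\begin{gathered}\text{if }\langle R_n\rangle\in M\text{ is a sequence of trees without paths in }M,\\ \text{each having an evaluation }W_n\in M,\text{ then }\langle W_n\rangle_n\in M.\end{gathered}\tag{$*$}$$

*Proof.* The tree $\{\emptyset\}\cup\{n^\frown\sigma:\sigma\in R_n\}$ of $\sum_nG(R_n)$ has no path in $M$. The winner at $n^\frown\sigma$ is given by $W_n(\sigma)$ and the parity of $|\sigma|$, with the strategies from the proof of Lemma 0(b). At the starting position the first player wins iff he can choose an $n$ for which he wins at position $(n)$. If there is no such $n$, his opponent wins by the strategies obtained uniformly from $\langle W_n\rangle$. So the determining function is recursive in $\langle R_n\rangle$, $\langle W_n\rangle$ and one more bit. This works whichever player is taken to start $G(R_n)$. $\square$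

**Bounded height.** Suppose all $R_n$ have height at most a fixed $d$. Then $W_n(r)$ is given by an arithmetical formula, uniformly in $n$: unfold (1) at most $d$ times. So $(*)$ holds for such sequences in every $\omega$-model of $\mathrm{ACA}_0$. A separation has to come from tall trees.

**Why the known implication is plausible.** In an $\omega$-model of $\mathrm{ACA}_0$, "$X$ is an evaluation of $R_n$" is arithmetical, and by Lemma 0(a) such an $X$ is unique when it exists. So $(*)$ is an instance of weak-$\Sigma^1_1$-AC there.

**Trying to reverse it.** Suppose each $T_n$ has exactly one path $g_n$ and we want $\langle g_n\rangle$ from games. For $\sigma\in T_n$ let $T_n^\sigma=\{\tau:\sigma^\frown\tau\in T_n\}$. Then $\sigma\subset g_n$ iff $T_n^\sigma$ has a path, so $G(T_n^\sigma)$ is finitely terminating exactly for the nodes $\sigma$ *off* $g_n$. To form the sequence of these games we must already know $g_n$. The attempt stops here. It does not decide the problem, but it suggests a place to look for a model: trees $T_n$, each with one path in $M$, whose branches off that path are as uninformative as possible.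

## 3. Forcing with tagged trees and stems

The method is a variant of Steel's forcing with tagged trees. We force trees $T_n$ together with many paths $f_{n,i}$, and let $M$ contain only the paths $f_{n,0}$, finitely many at a time.

**The ground model.** Let $\kappa=(2^{\aleph_0})^+$. Then $H(\kappa)$ satisfies $\mathrm{ZFC}^-$ (ZFC without Power Set, with Collection and the well-ordering principle), and $HC=H(\aleph_1)\in H(\kappa)$. Let $N$ be the transitive collapse of a countable elementary submodel of $H(\kappa)$. Write $\omega_1$ for $\omega_1^N$; it is regular in $N$. Let $\infty$ be a symbol larger than all ordinals.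

**Definition (conditions).** A condition is $p=(\langle p_n\rangle_{n\in\omega},h^p,s^p)$, where

* each $p_n\subset\omega^{<\omega}$ is a finite tree containing $\emptyset$, and $p_n=\{\emptyset\}$ for all but finitely many $n$;
* $h^p(n,\cdot):p_n\to\omega_1\cup\{\infty\}$ (the *tags*), $h^p(n,\emptyset)=\infty$, and if $\sigma\subsetneq\tau$ in $p_n$ then $h^p(n,\tau)<h^p(n,\sigma)$ or $h^p(n,\sigma)=\infty$;
* $s^p$ (the *stems*) is a function with finite domain $\mathrm{dom}\,p\subset\omega\times\omega$, with $s^p(n,i)\in p_n$ and $h^p(n,s^p(n,i))=\infty$.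

If a node has tag $\infty$, so do all its initial segments; in particular all initial segments of stems have tag $\infty$.

**Definition (order).** $q\le p$ iff $q_n\supseteq p_n$ for all $n$, $h^q$ extends $h^p$, $\mathrm{dom}\,q\supseteq\mathrm{dom}\,p$, and for $(n,i)\in\mathrm{dom}\,p$: $s^q(n,i)\supseteq s^p(n,i)$, and every $\tau\in p_n$ with $\tau\subseteq s^q(n,i)$ satisfies $\tau\subseteq s^p(n,i)$. The last clause is the *exit property*.

*Example.* Let $p_0=\{\emptyset,(0),(1),(2)\}$ with tags $\infty,\infty,\omega,\infty$, and let the only stem be $s^p(0,0)=(0)$. We may add $(0,7)$ with tag $\infty$ and make it the new stem. We may add $(1,4)$ with any tag below $\omega$. If instead the stem were $s^p(0,0)=\emptyset$, it could be moved to a new node $(3)$ of tag $\infty$, but not to $(2)$ or to any extension of $(2)$, because $(2)\in p_0$ already. A stem says exactly where the path leaves the finite tree of the condition.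

The order is transitive: let $r\le q\le p$, $\tau\in p_n$ and $\tau\subseteq s^r(n,i)$ with $(n,i)\in\mathrm{dom}\,p$. Then $\tau\in q_n$, so $\tau\subseteq s^q(n,i)$, so $\tau\subseteq s^p(n,i)$; the other clauses are clear. Call the partial order $P$; $P\in N$. Enlarging the trees legally without changing existing tags and stems gives an extension. Deleting stems gives a weaker condition.

For $N$-generic $G$ let $T_n=\bigcup_{p\in G}p_n$, let $h(n,\sigma)$ be the tag of $\sigma\in T_n$ in the conditions of $G$, and let $f_{n,i}=\bigcup_{p\in G}s^p(n,i)$.

**Definition (rank).** For $\beta<\omega_1$, "$\sigma$ has rank $\ge\beta$ in $T_n$" means: $\sigma\in T_n$ and for every $\beta'<\beta$ some child of $\sigma$ has rank $\ge\beta'$. "Rank exactly $\beta$" means rank $\ge\beta$ but not $\ge\beta+1$. Rank $\ge\beta$ implies rank $\ge\beta'$ for all $\beta'\le\beta$.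

*Example.* A leaf has rank exactly $0$. A node with infinitely many children, all of them leaves, has rank exactly $1$.

Three facts say what tags and stems mean in the generic object.

**(G1)** $f_{n,i}$ is a path through $T_n$. If $p\in G$ and $(n,i)\in\mathrm{dom}\,p$, then $s^p(n,i)$ is the longest element of $p_n$ contained in $f_{n,i}$.

*Proof.* If $(n,i)\notin\mathrm{dom}\,p$, the stem $\emptyset$ may be added. If $s=s^p(n,i)$, choose $x$ with $s^\frown x\notin p_n$, add $s^\frown x$ with tag $\infty$, and make it the new stem. The exit property holds because $s^\frown x\notin p_n$. So by density $f_{n,i}$ is infinite, and its initial segments are in $T_n$. If $\tau\in p_n$ and $\tau\subset f_{n,i}$, some $v\in G$, $v\le p$, has $\tau\subseteq s^v(n,i)$, so $\tau\subseteq s^p(n,i)$ by the exit property. $\square$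

**(G2)** If $h(n,\sigma)=\beta<\infty$, then $\sigma$ has rank exactly $\beta$ in $T_n$, and no path of $T_n$ passes through $\sigma$.

*Proof.* Tags decrease strictly above $\sigma$, so there is no path through $\sigma$. We show by induction on $\beta$ that the rank is exactly $\beta$. If the rank were $\ge\beta+1$, some child would have rank $\ge\beta$; its tag is some $\beta''<\beta$, so by induction its rank is not $\ge\beta''+1$, hence not $\ge\beta$, a contradiction. For $\beta'<\beta$, a new child of $\sigma$ with tag $\beta'$ may be added to any condition in which $\sigma$ has tag $\beta$, so such a child exists; by induction it has rank $\ge\beta'$. So $\sigma$ has rank $\ge\beta$. $\square$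

**(G3)** If $h(n,\sigma)=\infty$, some $f_{n,i}$ passes through $\sigma$; hence $\sigma$ has rank $\ge\beta$ for every $\beta<\omega_1$.

*Proof.* Given $p$ with $h^p(n,\sigma)=\infty$, choose $i$ with $(n,i)\notin\mathrm{dom}\,p$ and add the stem $s(n,i)=\sigma$. Nodes on a path have rank $\ge\beta$ for all $\beta$, by induction on $\beta$. $\square$

**Definition (formulas, $A$-formulas, $b$).** In $N$, formulas are built from atoms "$\sigma\in T_n$" and "$\sigma\subset f_{n,i}$" by $\neg$ and by disjunctions $\bigvee\Phi$ of sets $\Phi$ countable in $N$; other connectives are abbreviations. They are coded as elements of $HC^N$, so they form a set in $N$. For $A\subset\omega\times\omega$, an $A$-formula mentions only $f_{n,i}$ with $(n,i)\in A$. Put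
$$b(\text{atom})=\omega,\qquad b(\neg\varphi)=b(\varphi)+\omega,\qquad b(\textstyle\bigvee\Phi)=\sup_{\varphi\in\Phi}b(\varphi)+\omega\cdot2.$$
Since $\omega_1$ is regular in $N$, $b(\varphi)<\omega_1$. We write $G\models\varphi$ for truth under the $T$ and $f$ obtained from $G$, evaluated by recursion in $N[G]$. We write $p\Vdash\chi$ if $\chi$ holds for all generic $G\ni p$.

*Example.* "$\sigma$ has a child in $T_0$" is the $\emptyset$-formula $\bigvee_x\,\sigma^\frown x\in T_0$, with $b=\omega+\omega\cdot2=\omega\cdot3$. The number $b(\varphi)$ will bound how large a tag $\varphi$ can see.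

**Forcing theorem.** This is the one forcing result used without proof. For first-order statements $\chi$ about $N[G]$ with names from $N$ (in particular "$G\models\varphi$", uniformly in $\varphi$), the relation $p\Vdash\chi$ is definable in $N$, and $\chi$ holds in $N[G]$ iff some $p\in G$ forces it. Every condition lies in a generic $G$, as $N$ is countable. Consequently: $p\Vdash\neg\varphi$ iff no $q\le p$ forces $\varphi$; $p\not\Vdash\varphi$ iff some $q\le p$ forces $\neg\varphi$; and $p\Vdash\bigvee\Phi$ iff for every $q\le p$ there are $r\le q$ and $\varphi\in\Phi$ with $r\Vdash\varphi$.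

**Automorphisms.** A permutation of $\omega\times\omega$ in $N$ that fixes first coordinates acts on conditions by moving stems (trees and tags stay) and on formulas by renaming the $f_{n,i}$. It preserves $\le$, $\Vdash$ and $b$. For instance, interchanging $(k,0)$ and $(k,1)$ swaps the names of two paths of the same tree $T_k$.

**Definition (names and the model).** For finite $A$, an $A$-name is a sequence $(\varphi_x)_{x\in\omega}\in N$ of $A$-formulas; it denotes $\{x:G\models\varphi_x\}$. Let $M_A=M_A[G]$ be the collection of sets denoted by $A$-names. Let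
$$I_k=\{(0,0),\dots,(k-1,0)\},\qquad M=\bigcup_kM_{I_k}.$$

*Example.* The sequence of formulas "$\sigma\subset f_{n,i}$", for $\sigma\in\omega^{<\omega}$, is a $\{(n,i)\}$-name for $f_{n,i}$, coded by its set of initial segments. The formulas "$\sigma\in T_n$" give an $\emptyset$-name for $\langle T_n\rangle$. With the always false $\bigvee\emptyset$ and its negation we get an $\emptyset$-name for each set in $P(\omega)\cap N$.

So $\langle T_n\rangle\in M_A$ for every finite $A$, $f_{n,i}\in M_A$ for $(n,i)\in A$, and $P(\omega)\cap N\subseteq M_\emptyset$. Each $M_A$ is closed under joins and arithmetical definability. Given names of sets and an arithmetical formula, replace a true (false) numerical atom by $\neg\bigvee\emptyset$ (by $\bigvee\emptyset$), replace "$t\in X$" by the $t$-th formula of the name of $X$, keep $\neg$ and $\vee$, and replace $\exists y$ by a disjunction over $y\in\omega$; this is done in $N$. The same translation lets us speak of, say, the $A$-formula "$\dot W$ is an evaluation of $\dot R$". Since $M_{I_0}\subseteq M_{I_1}\subseteq\cdots$, $M$ is an $\omega$-model of $\mathrm{ACA}_0$.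

## 4. Retagging: a formula sees tags only below its bound

We want to change large tags, and stems of paths not mentioned, without disturbing what is forced.

**Definition ($\sim^A_\beta$).** For finite $A$ and $\beta<\omega_1$ write $p\sim^A_\beta p^*$ if $p_n=p^*_n$ for all $n$; $\min(h^p,\beta)=\min(h^{p^*},\beta)$ everywhere; $A\subseteq\mathrm{dom}\,p\cap\mathrm{dom}\,p^*$; and $s^p,s^{p^*}$ agree on $A$. This is symmetric, and $\sim^A_\beta$ implies $\sim^A_{\beta'}$ for $\beta'\le\beta$.

*Example.* Let $p,p^*$ have no stems and $p_0=p_0^*=\{\emptyset,(0)\}$, all other trees $\{\emptyset\}$, where $(0)$ has tag $\infty$ in $p$ and tag $\beta$ in $p^*$. Then $p\sim^\emptyset_\beta p^*$. Extend $p$ to $q$ by a node $(0,0)$ of tag $\infty$. No $q^*\le p^*$ satisfies $q\sim^\emptyset_\beta q^*$, since $(0,0)$ would need a tag $\ge\beta$ in $q^*$, below the tag $\beta$ of $(0)$. If $(0)$ had tag $\beta+\omega$ in $p^*$, there would be room: give $(0,0)$ the tag $\beta$. So in passing to extensions we must give up some ordinals, and $\omega$ of them suffice because trees in conditions are finite.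

**Lemma 1 (extension).** If $p\sim^A_{\beta+\omega}p^*$ and $q\le p$, there is $q^*\le p^*$ with $q\sim^A_\beta q^*$.

**Step 1: define $q^*$.** Let $q^*$ have the trees of $q$, the stems of $q$ on $A$, and the stems of $p^*$ on $\mathrm{dom}\,p^*\setminus A$. Old nodes ($\sigma\in p_n$) get tag $h^{p^*}(n,\sigma)$. Let $K<\omega$ be larger than all $j<\omega$ for which $\beta+j$ is a tag of $q$. For $\sigma\in q_n$ let $\mathrm{ht}(\sigma)=\max\{|\tau|-|\sigma|:\sigma\subseteq\tau\in q_n\}$. A new node $\sigma\in q_n\setminus p_n$ gets

* (a) $\infty$ if $\sigma\subseteq s^q(n,i)$ for some $(n,i)\in A$;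
* (b) $h^q(n,\sigma)$ if not (a) and $h^q(n,\sigma)<\beta+\omega$;
* (c) $\beta+K+\mathrm{ht}(\sigma)$ otherwise.

**Step 2: tags are monotone.** Let $\sigma\subsetneq\tau$ in $q_n$. We need that the new tag of $\sigma$ is $\infty$ or exceeds that of $\tau$.

* *$\tau$ old.* Then $\sigma$ is old, and $p^*$ is a condition.
* *$\tau$ of type (a)*, say $\tau\subseteq s^q(n,i)$. If $\sigma$ is new, it is of type (a). If $\sigma$ is old, then $\sigma\subseteq s^q(n,i)$ and the exit property give $\sigma\subseteq s^p(n,i)=s^{p^*}(n,i)$. In both cases $\sigma$ has tag $\infty$.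
* *$\tau$ of type (b).* If $\sigma$ is old, then $h^p(n,\sigma)=h^q(n,\sigma)>h^q(n,\tau)$. Since $h^q(n,\tau)<\beta+\omega$ and $\min(h^p,\beta+\omega)=\min(h^{p^*},\beta+\omega)$, also $h^{p^*}(n,\sigma)>h^q(n,\tau)$. If $\sigma$ is new of type (a), its tag is $\infty$; if it is of type (b), both tags are those of $q$. If $\sigma$ is of type (c), its tag is $\ge\beta+K>h^q(n,\tau)$, because $h^q(n,\tau)$ is below $\beta$ or equals some $\beta+j$ with $j<K$.
* *$\tau$ of type (c).* Then $h^q(n,\tau)\ge\beta+\omega$, so $h^q(n,\sigma)\ge\beta+\omega$. If $\sigma$ is old, $h^{p^*}(n,\sigma)\ge\beta+\omega$, which exceeds $\beta+K+\mathrm{ht}(\tau)$. If $\sigma$ is new, it has type (a), with tag $\infty$, or type (c) with larger height.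

The root is old, with tag $\infty$.

**Step 3: stems.** Let $(n,i)\in A$. If $s^q(n,i)$ is new, it has type (a) and tag $\infty$. If it is old, the exit property gives $s^q(n,i)=s^p(n,i)=s^{p^*}(n,i)$, of tag $\infty$. The other stems are stems of $p^*$, and these are old nodes with their tags from $p^*$. So $q^*$ is a condition. On $A$ the exit property for $q^*\le p^*$ is the one for $q\le p$, as $p_n=p^*_n$ and the stems of $p,p^*$ agree on $A$; elsewhere the stems do not change. So $q^*\le p^*$.

**Step 4: tags below $\beta$.** For old nodes, $\min(h^{p^*},\beta)=\min(h^p,\beta)$. In (a) the tag in $q$ is also $\infty$, and in (c) both tags are $\ge\beta$. In (b) the tags are equal. So $q\sim^A_\beta q^*$. $\square$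

**Lemma 2 (retagging).** If $\varphi$ is an $A$-formula and $p\sim^A_{b(\varphi)}p^*$, then $p\Vdash\varphi\iff p^*\Vdash\varphi$.

*Proof.* By induction on $\varphi$. By symmetry one direction suffices.

**Step 1: $\varphi$ is $\sigma\in T_n$.** Suppose $p\not\Vdash\sigma\in T_n$. Take $q\le p$ with $q\Vdash\sigma\notin T_n$, and let $\tau$ be the longest initial segment of $\sigma$ in $q_n$; $\tau\ne\sigma$. If $\tau$ had tag $\infty$, all longer initial segments of $\sigma$ could be added with tag $\infty$, which is impossible. If $\tau$ has an ordinal tag $>0$, add the next initial segment of $\sigma$ with tag $0$; it is not $\sigma$, since $q\Vdash\sigma\notin T_n$. So we may assume that $\tau\subsetneq\sigma$ has tag $0$ in $q$. Apply Lemma 1 with $\beta=1$; note $1+\omega=\omega=b(\varphi)$. It gives $q^*\le p^*$ with $q\sim^A_1q^*$, so $\tau$ has tag $0$ in $q^*$. Then $\tau$ has no proper extension in any $r\le q^*$, so $q^*\Vdash\sigma\notin T_n$ and $p^*\not\Vdash\sigma\in T_n$.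

**Step 2: $\varphi$ is $\sigma\subset f_{n,i}$, $(n,i)\in A$.** We claim $p\Vdash\sigma\subset f_{n,i}$ iff $\sigma\subseteq s^p(n,i)$; this suffices, since stems agree on $A$. If $\sigma\subseteq s^p(n,i)$, it is forced. If $\sigma$ is incompatible with the stem, the negation is forced. If $\sigma\supsetneq s^p(n,i)$, extend the stem by a new child not contained in $\sigma$, as in (G1); the extension forces the negation.

**Step 3: $\neg\varphi$.** Let $p\sim^A_{b(\varphi)+\omega}p^*$. If $p^*\not\Vdash\neg\varphi$, some $q^*\le p^*$ forces $\varphi$. Lemma 1 with $\beta=b(\varphi)$ gives $q\le p$ with $q\sim^A_{b(\varphi)}q^*$. By induction $q\Vdash\varphi$, so $p\not\Vdash\neg\varphi$.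

**Step 4: $\bigvee\Phi$.** Let $\beta=\sup_{\varphi\in\Phi}b(\varphi)$, $p\sim^A_{\beta+\omega\cdot2}p^*$, $p\Vdash\bigvee\Phi$ and $q^*\le p^*$. By Lemma 1 there is $q\le p$ with $q\sim^A_{\beta+\omega}q^*$. Take $r\le q$ and $\varphi\in\Phi$ with $r\Vdash\varphi$. By Lemma 1 there is $r^*\le q^*$ with $r^*\sim^A_\beta r$. As $b(\varphi)\le\beta$, induction gives $r^*\Vdash\varphi$. Hence $p^*\Vdash\bigvee\Phi$. $\square$

In particular, whether $p$ forces an $A$-formula ($A\subseteq\mathrm{dom}\,p$) does not depend on the stems of $p$ outside $A$: two conditions with the same trees, tags and stems on $A$ are $\sim^A_\beta$ for every $\beta$.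

**Definition ($p|A$ and $p^{[\gamma]}$).** $p|A$ is $p$ with the stems restricted to $A$. $p^{[\gamma]}$ is $p$ with all tags $\ge\gamma$ replaced by $\infty$.

*Example.* If the tags of $p$ along a branch are $\infty,\ \omega+5,\ \omega,\ 3$, then in $p^{[\omega]}$ they are $\infty,\infty,\infty,3$.

$p^{[\gamma]}$ is a condition: if $\sigma\subsetneq\tau$ and $\tau$ has tag $\ge\gamma$ in $p$, so has $\sigma$, and then both get $\infty$; if the tag of $\tau$ is $<\gamma$, it is kept, and that of $\sigma$ is kept or becomes $\infty$. Also $p^{[\gamma]}\sim^{\mathrm{dom}\,p}_\gamma p$. If $v\le p$ and all ordinal tags of $p$ are $<\gamma$, then $v^{[\gamma]}\le p$, because tags of nodes of $p$ are not changed.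

## 5. In $M$ every $T_n$ has one path, and the paths cannot be listed

Fix a generic $G$ and the corresponding $M$. We prove the half of Theorem A about unique paths.

**Step 1: $f_{n,0}$ is the only path of $T_n$ in $M$.** The idea is that a second path would have to pass through a node whose large tag can be made an ordinal without anyone noticing. Suppose there is another path. Then there are $m>n$ and an $I_m$-name $\dot g$ denoting a path $g$ of $T_n$ different from $f_{n,0}$. Let $\tau\subset g$ be incompatible with $f_{n,0}$. Choose $u\in G$ such that $I_m\subseteq\mathrm{dom}\,u$, $\tau\in u_n$, $\tau$ is incompatible with $s^u(n,0)$, and $u\Vdash\psi$, where $\psi$ is the $I_m$-formula "$\dot g$ is a path of $T_n$ and $\tau\subset\dot g$". By (G2), $h^u(n,\tau)=\infty$, so all predecessors of $\tau$ have tag $\infty$. Note $\tau\ne\emptyset$.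

Let $\beta=b(\psi)$. Let $u^*$ be $u|I_m$ with the tag of each $\sigma\in u_n$ with $\sigma\supseteq\tau$ and $h^u(n,\sigma)\ge\beta$ replaced by $\beta+\mathrm{ht}(\sigma)$ (height in $u_n$). To check monotonicity, let $\sigma\subsetneq\rho$ in $u_n$.

* If $\rho\not\supseteq\tau$, neither tag is changed.
* If $\rho\supseteq\tau$ and $\sigma\subsetneq\tau$, then $\sigma$ has tag $\infty$.
* If $\sigma\supseteq\tau$ and $\rho$ is changed, then $h^u(n,\sigma)\ge h^u(n,\rho)\ge\beta$, so $\sigma$ is changed and has larger height.
* If $\sigma\supseteq\tau$ and $\rho$ is unchanged, the tag of $\rho$ is $<\beta$, and $\sigma$ now has tag $\ge\beta$ or is unchanged too.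

The root keeps tag $\infty$, since $\tau\ne\emptyset$. The only stem of $u^*$ in $u_n$ is $s^u(n,0)$, because $(n,0)$ is the only element of $I_m$ with first coordinate $n$; it is incompatible with $\tau$ and so keeps tag $\infty$. Hence $u^*$ is a condition and $u^*\sim^{I_m}_\beta u$. By Lemma 2, $u^*\Vdash\psi$. But $\tau$ has an ordinal tag in $u^*$, so by (G2) no path of $T_n$ passes through $\tau$ in any generic extension by a filter containing $u^*$. Contradiction.

**Step 2: $f_{k,0}\notin M_{I_k}$.** Suppose $u\Vdash\dot g=f_{k,0}$ with $\dot g$ an $I_k$-name and $I_{k+1}\subseteq\mathrm{dom}\,u$. Let $\sigma=s^u(k,0)$, and choose $a\ne c$ with $\sigma^\frown a,\sigma^\frown c\notin u_k$. Add both nodes with tag $\infty$; let $u^a$ (resp. $u^c$) have stem $\sigma^\frown a$ (resp. $\sigma^\frown c$) at $(k,0)$. Both are $\le u$, as the new stems are new nodes. Now $u^a\Vdash\sigma^\frown a\subset\dot g$, an $I_k$-formula, and $u^a,u^c$ differ only in the stem at $(k,0)\notin I_k$. By Lemma 2, $u^c\Vdash\sigma^\frown a\subset\dot g=f_{k,0}$. But $u^c\Vdash\sigma^\frown c\subset f_{k,0}$. Contradiction.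

**Step 3: weak-$\Sigma^1_1$-AC fails in $M$.** Let $\varphi(n,X)$ be the arithmetical formula, with parameter $\langle T_n\rangle$, saying "$X$ is the set of initial segments of a path through $T_n$". By Step 1, in $M$ for each $n$ there is a unique $X$ with $\varphi(n,X)$. If $Y\in M$ satisfied $\varphi(n,Y_n)$ for all $n$, then $Y\in M_{I_k}$ for some $k$, and $Y_k$ would give $f_{k,0}\in M_{I_k}$, contradicting Step 2. The same argument shows that no sequence $\langle g_n\rangle$ with $g_n\in[T_n]$ for all $n$ is in $M$.

## 6. Exchanging $f_{k,0}$ for another path of $T_k$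

It remains to prove $(*)$ for $M$. Let $\langle R_n\rangle\in M_{I_m}$. Each $W_n$ is in some $M_{I_{m'}}$, where $m'$ may depend on $n$. The main point is to bring every $W_n$ down to $M_{I_m}$, one path at a time: with $I=I_k$ and $J=I_{k+1}$, a tree $R\in M_I$ with an evaluation $W\in M_J$ should have $W\in M_I$.

**The swap.** A natural argument is this. Let $\dot W$ be a $J$-name of $W$, and let $\dot W^1$ be the name in which $f_{k,0}$ is replaced by $f_{k,1}$. Both denote evaluations of $R$, at least when $f_{k,1}$ also satisfies the relevant condition. Evaluations are unique, so $W$ does not depend on which path of $T_k$ we feed into its name, and then $W$ should be computable without any of them.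

**Where it stops.** Uniqueness in Lemma 0(a) needs a model which contains *both* evaluations and no path of $R$. The two evaluations are in $M_{I\cup\{(k,0),(k,1)\}}$, but we know only that $R$ has no path in $M$, or in $M_J$. This really is different. Let $a=f_{k,0}(0)$ and
$$R=\{\tau\in T_k:\tau=\emptyset\text{ or }\tau(0)\ne a\}\in M_\emptyset.$$
By Step 1 of Section 5, the only path of $T_k$ in $M$ is $f_{k,0}$, so $R$ has no path in $M$. To any condition one may add a new node $(x)$, $x\ne a$, with tag $\infty$ in the $k$-th tree, so such a node exists in $T_k$; by (G3) some $f_{k,i}$ passes through it, and $i\neq 0$. This $f_{k,i}$ is a path of $R$. Two copies of the path together may know a path of $R$, and then evaluations may differ.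

**The way around.** Do not compare the two evaluations on the whole tree. Call a node $r$ ambiguous if two choices of the path of $T_k$, both compatible with what $M_I$ sees, give opposite values at $r$. If no node is ambiguous, $W\in M_I$. If some node is ambiguous, we show that some proper extension is also ambiguous, so the ambiguous nodes give a path of $R$ in $M_I$, a contradiction. Why can there be no last ambiguous node $r$? Above $r$ all values would be unambiguous, so the part of $W$ above $r$ would already be in $M_I$. Then it can be compared with another version $W^2$, made from $f_{k,2}$ and having the *other* value at $r$, inside $M_{I\cup\{(k,2)\}}$. This model contains only one copy. By symmetry it looks like $M_J$, so it has no path of $R$, and there Lemma 0(a) is legitimate.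

## 7. Ambiguous nodes and the descent from $M_{I_{k+1}}$ to $M_{I_k}$

**Proposition 3.** Let $I=I_k$, $J=I_{k+1}=I\cup\{(k,0)\}$. Suppose $R\in M_I[G]$ is a tree with no path in $M_J[G]$, and $W\in M_J[G]$ is an evaluation of $R$. Then $W\in M_I[G]$.

**Step 1: a condition that forces the hypotheses and has only the stems in $J$.** Let $\dot R$ be an $I$-name for $R$ and $\dot W$ a $J$-name for $W$. By the forcing theorem some $p_1\in G$ with $J\subseteq\mathrm{dom}\,p_1$ satisfies:

* (H1) $p_1\Vdash$ "$\dot R$ is a tree and $\dot W$ is an evaluation of $\dot R$" (a $J$-formula);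
* (H2) for every $J$-name $\dot x$, $p_1\Vdash$ "$\dot x$ is not a path through $\dot R$".

The $J$-names form a set in $N$, so the conjunction of (H2) over all $\dot x$ is a first-order statement about $N[G]$. Let $p_0=p_1|J\in G$. It satisfies (H1) by Lemma 2. It satisfies (H2) as well. Otherwise some $q\le p_0$ forces some $\dot x$ to be a path of $\dot R$. Let $q'$ have the trees and tags of $q$, the stems of $q$ on $J$, and the stems of $p_1$ on $\mathrm{dom}\,p_1\setminus J$. The latter stems are nodes of $p_0$ with tag $\infty$, so $q'$ is a condition. The exit property holds on $J$ because $q\le p_0$, and the other stems of $p_1$ are not moved, so $q'\le p_1$. By Lemma 2, $q'$ forces the same $J$-formula as $q$, contradicting (H2) for $p_1$.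

Let $\sigma_0=s^{p_0}(k,0)$.

**Step 2: copies of the name, and a bound $\gamma$.** For $i\in\omega$ let $\dot W^i$ be $\dot W$ with $(k,0)$ replaced by $(k,i)$, and $\pi_i$ the automorphism interchanging $(k,0)$ and $(k,i)$. So $\dot W^0=\dot W$, $\pi_i\dot R=\dot R$, $\pi_i\dot W=\dot W^i$. For $r\in\omega^{<\omega}$ let $\psi_r$ be the $I\cup\{(k,0),(k,1)\}$-formula
$$\psi_r:\quad\forall r'\supsetneq r\ \bigl(r'\in\dot R\to\dot W^0(r')=\dot W^1(r')\bigr).$$
Fix a limit $\gamma<\omega_1$ larger than all ordinal tags of $p_0$ and with $\gamma\ge b(\cdot)$ for all the formulas $r\in\dot R$, "$r\in\dot R\wedge\dot W(r)=i$", $\psi_r$ ($r\in\omega^{<\omega}$, $i<2$). These are countably many formulas in $N$, so $\gamma$ exists.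

Let $Q$ be the set of conditions with $\mathrm{dom}=I$ and all ordinal tags $<\gamma$. It is countable in $N$. For a condition $q$ with $\mathrm{dom}\,q=I$ and $\eta\in q_k$ with tag $\infty$, let $q^\frown\eta$ be $q$ with the additional stem $(k,0)\mapsto\eta$.

**Step 3: conditions that $M_I$ can recognize as correct.** The generic filter itself is not in $M_I$, but its part with tags cut off at $\gamma$ and stems in $I$ can be read off from ranks.

**Definition (true).** A condition $q\in Q$ is *true* in a generic $H$ if for all $n$: $q_n\subseteq T_n$; for $\sigma\in q_n$, $h^q(n,\sigma)$ is the rank of $\sigma$ in $T_n$ if this is $<\gamma$, and $\infty$ otherwise; and for $(n,i)\in I$, $s^q(n,i)$ is the longest element of $q_n$ contained in $f_{n,i}$.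

*Example.* The condition $q\in Q$ with all $q_n=\{\emptyset\}$ and all stems $\emptyset$ is true in every $H$: by (G3) roots have rank $\ge\gamma$.

* (T0) *For given finite subtrees $q_n\ni\emptyset$ of the $T_n$, almost all equal to $\{\emptyset\}$, there is exactly one true $q\in Q$ with these trees.* The tags and stems are prescribed. By (G2) and (G3) the prescribed tag of $\sigma$ is $h(n,\sigma)$ if this is $<\gamma$ and $\infty$ otherwise; these tags are monotone, by the argument for $p^{[\gamma]}$, and the root gets $\infty$. The prescribed stems lie on paths, so they have tag $\infty$ by (G2).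

 *"$q$ is true" is an $I$-formula, uniformly in $q$ (as a sequence in $N$).* Indeed, "$\sigma$ has rank $\ge\beta$ in $T_n$" is expressed by recursion on $\beta<\omega_1$ as $\sigma\in T_n\wedge\bigwedge_{\beta'<\beta}\bigvee_x(\sigma^\frown x\text{ has rank}\ge\beta')$. Tag $\beta<\gamma$ means rank $\ge\beta$ and not $\ge\beta+1$, and tag $\infty$ means rank $\ge\gamma$. The clause for stems is a finite conjunction of statements $\tau\subset f_{n,i}$ and negations of such, with $(n,i)\in I$.
* (T1) *If $u\in H$ and $I\subseteq\mathrm{dom}\,u$, then $u^{[\gamma]}|I$ is true in $H$.* The tags are right by (G2), (G3) and the stems by (G1).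
* (T2) *If $q,q'$ are true in $H$ and $q_n\subseteq q'_n$ for all $n$, then $q'\le q$.* Tags agree on $q_n$, since truth prescribes them. If $\tau\in q_n$ and $\tau\subseteq s^{q'}(n,i)\subset f_{n,i}$, then $\tau\subseteq s^q(n,i)$; this is the exit property. And $s^q(n,i)\in q'_n$ is contained in $f_{n,i}$, so $s^q(n,i)\subseteq s^{q'}(n,i)$.

**Step 4: the ambiguity predicate.** $D(r)$ holds in $H$ iff there are a true $q\in Q$ and $\eta_0,\eta_1\in q_k$ with tag $\infty$ such that for $i=0,1$
$$q^\frown\eta_i\le p_0\qquad\text{and}\qquad q^\frown\eta_i\Vdash r\in\dot R\wedge\dot W(r)=i.$$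
Since $\Vdash$ is definable in $N$ and $Q$ is countable in $N$, this is an $I$-formula, namely a countable disjunction of formulas "$q$ is true", uniformly in $r$. So $D\in M_I$.

Moreover $D\subseteq R$. Let $(q,\eta_0,\eta_1)$ witness $D(r)$ in $H$. By Lemma 2, $q\Vdash r\in\dot R$, because this is an $I$-formula. Choose $u\in H$ with $I\subseteq\mathrm{dom}\,u$ and $u_n\supseteq q_n$ for all $n$. Then $u^{[\gamma]}|I\le q$ by (T1) and (T2), so $u^{[\gamma]}|I$ forces $r\in\dot R$. Since $u^{[\gamma]}|I\sim^I_\gamma u$ and $b(r\in\dot R)\le\gamma$, $u$ forces it by Lemma 2. As $u\in H$, $r\in\dot R[H]$.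

**Claim 1.** If $D(r)$ fails for all $r$ in $G$, then $W\in M_I[G]$.

*Proof.* Let $A_i(r)$ say: there are a true $q\in Q$ and $\eta\in q_k$ of tag $\infty$ with $q^\frown\eta\le p_0$ and $q^\frown\eta\Vdash r\in\dot R\wedge\dot W(r)=i$. These are $I$-formulas, as for $D$.

If $r\in R$ and $W(r)=i$, some $u\in G$, $u\le p_0$, forces this. Then $q=u^{[\gamma]}|I$ is true by (T1), and $q^\frown s^u(k,0)=u^{[\gamma]}|J\le p_0$, since the ordinal tags of $p_0$ are $<\gamma$ and $\mathrm{dom}\,p_0=J$. It forces $r\in\dot R\wedge\dot W(r)=i$ by Lemma 2, as $u^{[\gamma]}|J\sim^J_\gamma u$. So $A_i(r)$ holds.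

Suppose both $A_0(r)$ via $(q^0,\eta_0)$ and $A_1(r)$ via $(q^1,\eta_1)$ held. Let $q$ be the true condition with trees $q^0_n\cup q^1_n$, which exists by (T0). By (T2), $q\le q^0,q^1$. So $\eta_0,\eta_1$ have tag $\infty$ in $q$, and $q^\frown\eta_i\le(q^i)^\frown\eta_i\le p_0$. Hence $D(r)$ holds, a contradiction.

So $W=\{r\in R:A_1(r)\}\in M_I$. $\square$

**Claim 2.** In $G$, if $D(r)$ then $D(r')$ for some $r'\supsetneq r$.

*Proof.* Let $(q,\eta_0,\eta_1)$ witness $D(r)$ in $G$, and suppose $D(r')$ fails for all $r'\supsetneq r$. Choose $u\in G$ with $u\le p_0$, $q_n\subseteq u_n$ for all $n$, and $u\Vdash\bigwedge_{r'\supsetneq r}\neg D(r')$. By Lemma 2, $u|I$ forces this $I$-formula too. Let $u^+$ be $u|I$ together with stems $(k,0)\mapsto\sigma_0$, $(k,1)\mapsto\sigma_0$. The node $\sigma_0$ has tag $\infty$ in $p_0$, hence in $u$, so $u^+$ is a condition; $u^+\le p_0$, since the stem at $(k,0)$ is that of $p_0$ and the stems on $I$ are those of $u\le p_0$. Also $\pi_1u^+=u^+$. In $u^+$ two paths of $T_k$ start from the stem $\sigma_0$, and nothing more is said about them.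

*Case 1: $u^+\not\Vdash\psi_r$.* This case produces an ambiguous node above $r$. There are $v\le u^+$, $r'\supsetneq r$ and $j<2$ such that
$$v\Vdash r'\in\dot R\wedge\dot W^0(r')=j\wedge\dot W^1(r')=1-j.$$
Let $q'=v^{[\gamma]}|I\in Q$, $\eta'_j=s^v(k,0)$ and $\eta'_{1-j}=s^v(k,1)$. Then $q'^\frown\eta'_j=v^{[\gamma]}|J\le p_0$, as $v\le p_0$, and it forces $r'\in\dot R\wedge\dot W(r')=j$ by Lemma 2. Also $\pi_1v\le\pi_1u^+=u^+\le p_0$ and $\pi_1v\Vdash r'\in\dot R\wedge\dot W(r')=1-j$, since $\pi_1$ takes $\dot W^1$ to $\dot W^0=\dot W$ and fixes $\dot R$. The stem of $\pi_1v$ at $(k,0)$ is $s^v(k,1)$. So $q'^\frown\eta'_{1-j}=(\pi_1v)^{[\gamma]}|J\le p_0$, and it forces $r'\in\dot R\wedge\dot W(r')=1-j$ by Lemma 2. If $H\ni v$ is generic, $q'$ is true in $H$ by (T1), so $D(r')$ holds in $H$. But $v\le u|I$, which forces $\neg D(r')$. Contradiction.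

*Case 2: $u^+\Vdash\psi_r$.* This case uses a third path. Let $w=u^{[\gamma]}|I\in Q$ and $w^+=(u^+)^{[\gamma]}$, that is, $w$ with stems $(k,0),(k,1)\mapsto\sigma_0$. By Lemma 2 and $b(\psi_r)\le\gamma$, $w^+\Vdash\psi_r$. By (T1) and (T2) applied in $G$, $w\le q$; in particular $\eta_0,\eta_1\in w_k$ have tag $\infty$ in $w$. Also $w^\frown\sigma_0\le p_0$. For $i=0,1$ let $w_i$ be $w$ with stems
$$(k,0)\mapsto\sigma_0,\qquad(k,2)\mapsto\eta_i.$$
Then $w_i\le w^\frown\sigma_0\le p_0$. Further, $\pi_2w_i$ has stems $(k,0)\mapsto\eta_i$ and $(k,2)\mapsto\sigma_0$, so $\pi_2w_i\le w^\frown\eta_i\le q^\frown\eta_i\le p_0$.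

Fix $i$ and a generic $H\ni w_i$, and work in $N[H]$ with $R=\dot R[H]$, $W^j=\dot W^j[H]$. From $w_i\le p_0$ and (H1): $W^0$ is an evaluation of $R$. From $\pi_2w_i\le q^\frown\eta_i\le p_0$, applying $\pi_2$: $r\in R$; $W^2$ is an evaluation of $R$ with $W^2(r)=i$; and $R$ has no path in $M_{I\cup\{(k,2)\}}[H]$, since $\pi_2$ takes $I\cup\{(k,2)\}$-names to $J$-names and (H2) holds below $p_0$.

*(2a) The restriction of $W^0$ to $\{r'\in R:r'\supsetneq r\}$ is in $M_I[H]$.* Let $B_j(r')$ say: there are a true $q'\in Q$ and $\sigma'\in q'_k$ of tag $\infty$ with $q'^\frown\sigma'\le w^\frown\sigma_0$ and $q'^\frown\sigma'\Vdash r'\in\dot R\wedge\dot W(r')=j$. This is an $I$-formula. If $r'\in R$, $r'\supsetneq r$ and $W^0(r')=j$, some $u'\in H$ with $u'\le w^\frown\sigma_0$ forces this. The ordinal tags of $w$ are $<\gamma$, so $u'^{[\gamma]}|J\le w^\frown\sigma_0$; by (T1) and Lemma 2, as in Claim 1, $(u'^{[\gamma]}|I,\,s^{u'}(k,0))$ witnesses $B_j(r')$.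

Suppose that $B_0(r')$ via $(q^0,\sigma^0)$ and $B_1(r')$ via $(q^1,\sigma^1)$ both hold, where $r'\supsetneq r$. Let $q''$ be the true condition with trees $q^0_n\cup q^1_n$, so $q''\le q^0,q^1$, and let $z$ be $q''$ with stems $(k,0)\mapsto\sigma^0$, $(k,1)\mapsto\sigma^1$. Since $(q^j)^\frown\sigma^j\le w^\frown\sigma_0$ for $j=0,1$, both $\sigma^0$ and $\sigma^1$ extend $\sigma_0$ with the exit property relative to $w_k$, and $q''\le w$. So $z\le w^+$ and $z\Vdash\psi_r$. But $z\le(q^0)^\frown\sigma^0$ gives $z\Vdash r'\in\dot R\wedge\dot W^0(r')=0$. And $\pi_1z$ has the stem $\sigma^1$ at $(k,0)$, so $\pi_1z\le(q^1)^\frown\sigma^1$, which gives $z\Vdash\dot W^1(r')=1$. This contradicts $\psi_r$.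

So for $r'\in R$ with $r'\supsetneq r$ we have $W^0(r')=1$ iff $B_1(r')$, and the restriction is in $M_I[H]$.

*(2b) Comparing $W^0$ and $W^2$.* The restriction of $W^0$ from (2a), as well as $W^2$ and $R$, lies in $M_{I\cup\{(k,2)\}}[H]$. If $W^0,W^2$ differed at some $r'\supsetneq r$ in $R$, then Lemma 0(a), started at $r'$, would give a path of $R$ in $M_{I\cup\{(k,2)\}}[H]$; recall that the construction only uses values at extensions of $r'$. There is no such path. So $W^0$ and $W^2$ agree at all proper extensions of $r$ in $R$, and by (1) at $r$, $W^0(r)=W^2(r)=i$.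

*(2c) The contradiction.* Since $H\ni w_i$ was arbitrary, $w_i\Vdash\dot W^0(r)=i$ for $i=0,1$. But $w_0,w_1$ have the same trees, tags and stems on $J$, and $\dot W^0(r)=1$ is a $J$-formula. As $w_1$ forces it, $w_0\Vdash\dot W^0(r)=1$ by Lemma 2. This contradicts $w_0\Vdash\dot W^0(r)=0$. $\square$

**Step 5: end of the proof of Proposition 3.** If $D(r_0)$ held in $G$ for some $r_0$, let $r_{j+1}$ be the least, in a fixed enumeration, proper extension of $r_j$ in $D$; by Claim 2 it always exists. As $D\subseteq R$, $\bigcup_jr_j$ is a path through $R$, arithmetical in $D\in M_I\subseteq M_J$. This contradicts the assumption on $R$. So $D=\emptyset$ in $G$, and $W\in M_I$ by Claim 1. $\square$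

**Corollary 4.** If $R\in M_{I_m}$ is a tree with no path in $M$ and $W\in M$ is an evaluation of $R$, then $W\in M_{I_m}$.

*Proof.* $W\in M_{I_{m'}}$ for some $m'\ge m$. Apply Proposition 3 with $k=m'-1,m'-2,\dots,m$. $\square$

## 8. Collecting the evaluations of a sequence of trees

We verify $(*)$ and so complete the proof of Theorem A. After Corollary 4 all $W_n$ have $I_m$-names, but we need one name for the whole sequence, and the choice of names must be made in $N$. The plan is to find, in $N$, countably many names that suffice for all $n$.

**Step 1: setting.** Let $\langle R_n\rangle\in M_I$, $I=I_m$, with $I$-name $\langle\dot R_n\rangle$, such that each $R_n$ is a tree without paths in $M$ and with an evaluation in $M$. By Corollary 4 each $R_n$ has an evaluation in $M_I$, and it is the unique evaluation in $M$ by Lemma 0(a). Choose $p_0\in G$, $I\subseteq\mathrm{dom}\,p_0$, forcing "for every $n$ some element of $M_I$ is an evaluation of $\dot R_n$". (This $p_0$ is unrelated to that of Section 7.) For an $I$-name $c$ let $\varepsilon_{c,n}$ be the $I$-formula "$c$ is an evaluation of $\dot R_n$". In $N$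 choose a function $e$ assigning to each $q\le p_0$ and $n$ a pair $e(q,n)=(q',c)$ with $q'\le q$, $c$ an $I$-name and $q'\Vdash\varepsilon_{c,n}$.

**Step 2: a closure ordinal.** For $\beta<\omega_1$ let $P_\beta$ be the set of conditions with all ordinal tags $<\beta$; it is countable in $N$. Since $\omega_1$ is regular in $N$, we can choose in $N$ an increasing sequence of limit ordinals $\beta_0<\beta_1<\dots<\omega_1$ such that $p_0\in P_{\beta_0}$ and $b(\varepsilon_{c,n})+\omega<\beta_{l+1}$ whenever $q\in P_{\beta_l}$, $q\le p_0$, $n\in\omega$ and $e(q,n)=(q',c)$. Let $\beta=\sup_l\beta_l<\omega_1$. A condition has only finitely many ordinal tags, so $P_\beta=\bigcup_lP_{\beta_l}$. Hence $b(\varepsilon_{c,n})+\omega<\beta$ whenever $q\in P_\beta$, $q\le p_0$ and $e(q,n)=(q',c)$. Let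
$$C_n=\{c:(q',c)=e(q,n)\text{ for some }q',\text{ and some }q\in P_\beta\text{ with }q\le p_0\}.$$
It is countable in $N$, and $\langle C_n\rangle_n\in N$.

**Step 3: $p_0\Vdash\bigvee_{c\in C_n}\varepsilon_{c,n}$ for every $n$.** Let $u\le p_0$. Then $u^{[\beta]}\in P_\beta$, and $u^{[\beta]}\le p_0$ because the ordinal tags of $p_0$ are $<\beta$. Let $e(u^{[\beta]},n)=(q',c)$ and $\beta'=b(\varepsilon_{c,n})$. Since $\beta'+\omega<\beta$, $u^{[\beta]}\sim^I_{\beta'+\omega}u$. By Lemma 1, applied to $q'\le u^{[\beta]}$, there is $u'\le u$ with $u'\sim^I_{\beta'}q'$. By Lemma 2, $u'\Vdash\varepsilon_{c,n}$, where $c\in C_n$. As $u\le p_0$ was arbitrary, the claim follows from the clause for $\bigvee$.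

**Step 4: the sequence.** In $N[G]$ consider the set
$$\Bigl\{(n,r):\bigvee_{c\in C_n}(\varepsilon_{c,n}\wedge r\in c)\Bigr\}.$$
For each $n$ some $c\in C_n$ satisfies $\varepsilon_{c,n}$ by Step 3, and every such $c$ denotes an evaluation of $R_n$ in $M_I$, which is $W_n$ by uniqueness. So the set is $\langle W_n\rangle_n$. It is given by an $I$-name, so $\langle W_n\rangle\in M$. This proves $(*)$, and $M\models\mathrm{CDG}\text{-}\mathrm{AC}_0$.

Thus $M$ is an $\omega$-model of $\mathrm{RCA}_0+\mathrm{CDG}\text{-}\mathrm{AC}_0$, and by Section 5 each $T_n$ has exactly one path in $M$, no sequence of these paths is in $M$, and weak-$\Sigma^1_1$-AC fails in $M$. This proves Theorem A. $\blacksquare$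

## 9. Arithmetical recursion along trees, and true $\Sigma^1_2$ sentences

The proof used about (1) only that it is arithmetical and looks only at children. We now make this precise.

**Definition ($\theta$-evaluation).** For an arithmetical formula $\theta(m,r,R,Z,B)$ call $W\subseteq R\times\omega$ a $\theta$-evaluation of $R$ (with parameter $B$) if for all $r\in R$ and $m$,
$$(r,m)\in W\iff\theta\bigl(m,r,R,\{(x,m'):r^\frown x\in R,\ (r^\frown x,m')\in W\},B\bigr).\tag{2}$$
Write $W(r,m)\in\{0,1\}$ for the truth value of $(r,m)\in W$.

*Example.* Let $\theta$ be $\exists x\,(r^\frown x\in R\wedge(x,0)\notin Z)$. If $W$ is an evaluation of $R$, then $W\times\omega$ is a $\theta$-evaluation. Conversely, if $W$ is a $\theta$-evaluation, then $\{r:(r,0)\in W\}$ satisfies (1).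

**Definition (TR-AC).** $\mathrm{TR}\text{-}\mathrm{AC}$ is the scheme: if $\langle R_n\rangle$ is a sequence of well-founded trees, each having a $\theta$-evaluation $W_n$ with parameter $B$, then some sequence $\langle W_n\rangle_n$ of $\theta$-evaluations of the $R_n$ exists.

*Example.* With the $\theta$ of the previous example, $\mathrm{TR}\text{-}\mathrm{AC}$ in an $\omega$-model of $\mathrm{ACA}_0$ gives $(*)$: the evaluations are unique there by Lemma 0(a), so the sequence obtained is $\langle W_n\rangle$. With Lemma 0(b), this instance yields CDG-AC.

**Theorem B.** The theory consisting of $\mathrm{ACA}_0$, full induction, $\mathrm{TR}\text{-}\mathrm{AC}$, $\mathrm{CDG}\text{-}\mathrm{AC}_0$ and all true $\Sigma^1_2$ sentences does not prove weak-$\Sigma^1_1$-$\mathrm{AC}_0$. It does not even prove: if $\langle T_n\rangle$ is a sequence of trees each having exactly one path, then there is a sequence $\langle g_n\rangle$ with $g_n\in[T_n]$ for all $n$.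

*Proof.* The model $M$ works. It is an $\omega$-model of $\mathrm{ACA}_0$, so full induction holds. $\mathrm{CDG}\text{-}\mathrm{AC}_0$ is Section 8, and the two failures are Section 5. Two things remain.

**Step 1: true $\Sigma^1_2$ sentences.** Let $\exists X\forall Y\chi$ be true, $\chi$ arithmetical. It holds in $H(\kappa)$, which contains all reals, hence in $N$. Take $X\in N$ with $N\models\forall Y\chi(X,Y)$. By $\Pi^1_1$-absoluteness for transitive models of $\mathrm{ZFC}^-$, $\forall Y\chi(X,Y)$ is true. Since $X\in P(\omega)\cap N\subseteq M$ and $M$ is an $\omega$-model, $M\models\exists X\forall Y\chi$.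

**Step 2: uniqueness for $\theta$-evaluations.** This replaces Lemma 0(a). *Let $R$ be a tree, let $W,W'\subseteq R\times\omega$ satisfy (2) at all $r'\in R$ with $r'\supseteq r_0$, with the same parameter $B$, and suppose $W(r_0,m)\ne W'(r_0,m)$ for some $m$. Then $R$ has a path arithmetical in $R$ and the restrictions of $W,W'$ to nodes $r'\supseteq r_0$.* Say that $W,W'$ differ at $r'$ if $W(r',m)\ne W'(r',m)$ for some $m$. If they agree at all children of $r'$ in $R$, then the set substituted for $Z$ in (2) at $r'$ is the same for both, so they agree at $r'$. So a difference at $r'\supseteq r_0$ passes to a child. Starting at $r_0$, repeatedly take the least child in $R$ at which they differ. "Differ" is arithmetical in the two restrictions, so the path is arithmetical. Since the classes $M_A$ and $M$ are closed under arithmetical definability, this can be used as Lemma 0(a) was; in particular a tree of $M$ without paths in $M$ has at most one $\theta$-evaluation in $M$ with parameter $B$.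

**Step 3: the analog of Proposition 3.** Let $I=I_k$, $J=I_{k+1}$, let $R,B\in M_I$, let $R$ be a tree with no path in $M_J$, and let $W\in M_J$ be a $\theta$-evaluation of $R$ with parameter $B$. We show $W\in M_I$. Take $I$-names $\dot R,\dot B$ and a $J$-name $\dot W$. In (H1) say "$\dot W$ is a $\theta$-evaluation of $\dot R$ with parameter $\dot B$", which is again a $J$-formula since $\theta$ is arithmetical. Obtain $p_0$ as before. The automorphisms $\pi_i$ fix $\dot R$ and $\dot B$. The changes are as follows.

* $\psi_r$ becomes $\forall r'\supsetneq r\,\forall m\,(r'\in\dot R\to\dot W^0(r',m)=\dot W^1(r',m))$, and $\gamma$ bounds $b$ of the formulas "$r\in\dot R$", "$r\in\dot R\wedge\dot W(r,m)=i$" and the new $\psi_r$, and exceeds the ordinal tags of $p_0$. The definition of $Q$, of true conditions, and (T0)–(T2) do not mention $\dot W$ and stay as they are.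
* $D(r)$ becomes "there are $m$, a true $q\in Q$ and $\eta_0,\eta_1\in q_k$ with tag $\infty$ with $q^\frown\eta_i\le p_0$ and $q^\frown\eta_i\Vdash r\in\dot R\wedge\dot W(r,m)=i$ for $i=0,1$". It is again an $I$-formula, uniformly in $r$, and $D\subseteq R$ by the same proof.
* Claim 1 uses $A_i(r,m)$: there are a true $q\in Q$ and $\eta\in q_k$ of tag $\infty$ with $q^\frown\eta\le p_0$ and $q^\frown\eta\Vdash r\in\dot R\wedge\dot W(r,m)=i$. If $r\in R$ and $W(r,m)=i$, then $A_i(r,m)$ holds via $u^{[\gamma]}|J$ as before. If $A_0(r,m)$ and $A_1(r,m)$ both held for the same $m$, the true condition on the union of the two sets of trees, with the two stems and this $m$, would witness $D(r)$. So if $D=\emptyset$, then $W=\{(r,m):r\in R\wedge A_1(r,m)\}\in M_I$.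
* In Claim 2 let $(m,q,\eta_0,\eta_1)$ witness $D(r)$, and define $u$ and $u^+$ as before. In Case 1 there are $v\le u^+$, $r'\supsetneq r$, $m'$ and $j$ with $v\Vdash r'\in\dot R\wedge\dot W^0(r',m')=j\wedge\dot W^1(r',m')=1-j$. Then $m'$ and the same $q',\eta'_0,\eta'_1$ as before witness $D(r')$ in every generic $H\ni v$, a contradiction.
* In Case 2 define $w,w^+,w_0,w_1$ as before and fix a generic $H\ni w_i$. Now $W^0$ and $W^2$ are $\theta$-evaluations of $R=\dot R[H]$ with the same parameter $\dot B[H]$, since $\pi_2\dot B=\dot B$; $r\in R$; $W^2(r,m)=i$; and $R$ has no path in $M_{I\cup\{(k,2)\}}[H]$. The formulas $B_j(r',m')$ are defined as before, with "$\dot W(r',m')=j$". For fixed $r'\supsetneq r$ and $m'$ they exclude each other: the condition $z$ built from the two witnesses is $\le w^+$, so it forces $\psi_r$, while it forces $r'\in\dot R$, $\dot W^0(r',m')=0$ and $\dot W^1(r',m')=1$. So the restriction of $W^0$ to proper extensions of $r$ is in $M_I[H]$. By Step 2 applied in $M_{I\cup\{(k,2)\}}[H]$, starting at a node $r'\supsetneq r$, $W^0$ and $W^2$ agree at all proper extensions of $r$ in $R$; hence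 by (2) they agree at $r$, and $W^0(r,m)=i$. So $w_i\Vdash\dot W^0(r,m)=i$ for $i=0,1$, while $w_0,w_1$ have the same trees, tags and stems on $J$; this contradicts Lemma 2.
* As before, a node in $D$ would give a path of $R$ arithmetical in $D\in M_I\subseteq M_J$. So $D=\emptyset$ and $W\in M_I$.

Applying this repeatedly as in Corollary 4: if $R,B\in M_{I_m}$, $R$ is a tree with no path in $M$, and $W\in M$ is a $\theta$-evaluation of $R$ with parameter $B$, then $W\in M_{I_m}$.

**Step 4: $\mathrm{TR}\text{-}\mathrm{AC}$ holds in $M$.** Given an instance with $\langle R_n\rangle,B\in M_{I_m}$, put $I=I_m$. By Step 3 each $R_n$ has a $\theta$-evaluation with parameter $B$ in $M_I$, unique in $M$ by Step 2. Now the argument of Section 8 applies word for word, with $\varepsilon_{c,n}$ the $I$-formula "$c$ is a $\theta$-evaluation of $\dot R_n$ with parameter $\dot B$" and with $(r,m)\in c$ in place of $r\in c$: it uses only that $\varepsilon_{c,n}$ is an $I$-formula, Lemmas 1 and 2, and uniqueness. It yields an $I$-name for $\langle W_n\rangle_n$, so $\langle W_n\rangle_n\in M$. $\blacksquare$
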